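# Matsaev's inequality fails on $L_p$ for every $p\in(1,\infty)$ with $p\ne2$

All scalars are complex. $\mathcal P$ is the set of complex polynomials in one variable, and a polynomial is called $q$, since $p$ is an exponent. For $p\in[1,\infty]$ let $S$ be the bilateral shift on $\ell_p(\mathbb Z)$, $(Sx)_n=x_{n-1}$, an invertible isometry. $L_p$ means $L_p(\Omega,\mu)$ over an arbitrary measure space, $p'$ is the conjugate exponent, and a contraction is an operator of norm at most $1$.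

## 1. Contractions on $L_2$ and the shift on $\ell_2(\mathbb Z)$

We begin with an exponent for which the shift is the worst contraction: if $T$ is a contraction on $L_2$, then $\|q(T)\|\le\|q(S)\|_{\mathcal B(\ell_2(\mathbb Z))}$ for all $q\in\mathcal P$. This is von Neumann's inequality.

**Right-hand side.** The map $(x_n)\mapsto\sum x_nz^n$ carries $\ell_2(\mathbb Z)$ isometrically onto $L_2$ of the unit circle with normalized arc length $m$, and it turns $S$ into multiplication by $z$. So $\|q(S)\|_{\mathcal B(\ell_2(\mathbb Z))}=\max_{|z|=1}|q(z)|=:\|q\|_\infty$.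

**Left-hand side.** Since $q(\rho T)\to q(T)$ as $\rho\uparrow1$, we may assume $\|T\|<1$. For $|z|=1$ put $A=I-\bar zT$ and
$$K_z=A^{-1}+(A^*)^{-1}-I=(A^*)^{-1}\big(A^*+A-A^*A\big)A^{-1}=(A^*)^{-1}\big(I-T^*T\big)A^{-1}\ge0,$$
where we used $A^*+A-A^*A=I-(I-A^*)(I-A)=I-T^*T$. The Neumann series gives $K_z=\sum_{l\ge0}\bar z^lT^l+\sum_{l\ge1}z^lT^{*l}$, hence $\int z^jK_z\,dm(z)=T^j$ for $j\ge0$. Therefore $q(T)=\int q(z)K_z\,dm(z)$. The Cauchy–Schwarz inequality for the positive form $\langle K_z\cdot,\cdot\rangle$, and then for the integral, gives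
$$|\langle q(T)x,y\rangle|\le\|q\|_\infty\int\langle K_zx,x\rangle^{1/2}\langle K_zy,y\rangle^{1/2}dm(z)\le\|q\|_\infty\|x\|\,\|y\|,$$
because $\int K_z\,dm=I$. $\square$

What changes when $2$ is replaced by $p$? The norm of $q(S)$ is no longer a maximum over the circle, and there is no positive kernel. Is the shift still extremal?

## 2. Matsaev's inequality and the first cases by hand

Matsaev's conjecture asks whether every contraction $T$ on some $L_p$-space, $p\in[1,\infty]$, satisfies for all $q\in\mathcal P$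
$$\|q(T)\|_{\mathcal B(L_p)}\le\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}.\tag{2.1}$$
The following facts are known. It holds for $p=1$ and $p=\infty$. It holds for $p=2$, as we just saw. It fails for $p=4$, where S. W. Drury found a $2\times2$ matrix counterexample. The problem for the remaining exponents is taken from "Universität Ulm", http://nbn-resolving.org/urn:nbn:de:bsz:289-vts-93519. Here is the answer.

**Theorem A.** Let $p\in(1,\infty)\setminus\{2\}$. There are a contraction $T$ on $\ell_p^4$ and a polynomial $q$ of degree at most $4$ with $\|q(T)\|_{\mathcal B(\ell_p^4)}>\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}$. For $p>2$ one can take the following. Put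
$$k=\sqrt{p-1},\qquad\lambda=-\tfrac ik,\qquad\theta\in(0,\tfrac\pi2),\quad\cos\theta=\tfrac{p-2}p,\quad\sin\theta=\tfrac{2k}p .$$
On functions on $\{\pm1\}^2$, $T$ swaps the two coordinates and then applies $T_\lambda$ in the first coordinate, where $T_\lambda(x+yw)=x+\lambda yw$ on functions on $\{\pm1\}$ ($w$ the coordinate function). Further, $q(z)=z^2(1-t\psi(z))$ with
$$\psi(z)=Ce^{-i\theta}(2-z^2-z^{-2})+\tfrac12(2-z-z^{-1})+2i(z-z^{-1})-i(z^2-z^{-2}),$$
$C=C(p)$ large enough and $t=t(p)>0$ small enough.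

(The angle $\theta$ exists because $(p-2)^2+4(p-1)=p^2$.) Consequently Matsaev's conjecture fails for every $p\in(1,\infty)\setminus\{2\}$, in particular for every $p\in(1,\infty)\setminus\{2,4\}$. The argument also covers $p=4$. Together with the known positive cases, the conjecture holds if and only if $p\in\{1,2,\infty\}$.

**Theorem B.**
1. Let $p\in(1,\infty)\setminus\{2\}$. On *every* space $L_p(\Omega,\mu)$ of dimension $\ge4$ there is an operator $T$ with $\|T\|<1$ that violates (2.1) with a polynomial of degree $\le4$.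
2. For every $s\in(2,\infty)$ there are $p>s$ and an operator $T$ on functions on a four-point set with counting measure such that $T$ is a contraction on $\ell_r^4$ for **all** $r\in[p',p]$, but $\|q(T)\|_{\mathcal B(\ell_s^4)}>\|q(S)\|_{\mathcal B(\ell_s(\mathbb Z))}$ for some $q$ of degree $\le4$.

Before the proof, let us see where not to look, for $1<p<\infty$.

**A lower bound.** We have $\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}\ge\max_{|z|=1}|q(z)|$. Indeed, let $d=\deg q$, let $f_m=z^{-m}$ for $|m|\le N$ and $f_m=0$ otherwise. Then $(q(S)f)_m=q(z)f_m$ for $-N+d\le m\le N$, so $\|q(S)f\|_p^p\ge(2N+1-d)|q(z)|^p$ while $\|f\|_p^p=2N+1$. Let $N\to\infty$.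

**Degree one.** Let $q(z)=a+bz$. Then $\|q(T)\|\le|a|+|b|$ for a contraction $T$, and $|a|+|b|=|a+bz|$ for a suitable $|z|=1$. By the lower bound, (2.1) holds. In the same way it holds for every $q$ with nonnegative coefficients, since then $\|q(T)\|\le q(1)$.

**Invertible isometries.** Let $U$ be an invertible isometry of $L_p$ and $x\in L_p$. Put $F_m=U^{-m}x$ for $|m|\le N$ and $F_m=0$ otherwise. For $-N+d\le m\le N$ we get $(q(S)F)_m=U^{-m}q(U)x$. Apply the norm of $q(S)$ to the scalar sequence $(F_m(\omega))_m$ for each $\omega$ and integrate: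
$$(2N+1-d)\|q(U)x\|_p^p\le\|q(S)\|^p(2N+1)\|x\|_p^p .$$
Letting $N\to\infty$ gives (2.1) for $U$.

So a counterexample needs degree at least $2$, real cancellation among the coefficients, and a contraction that is not an invertible isometry.

**From here to the end of Section 8, $p>2$, and $k,\lambda,\theta$ are as in Theorem A.** Note $k>1$. As a running example, $p=4$ gives $k=\sqrt3$, $\lambda=-i/\sqrt3$, $\theta=\pi/3$. Subscripts $r,i$ on a number or a function denote real and imaginary parts.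

## 3. The $p$-norm near the constant function $1$

We look for the effect of $p\neq2$ close to constants. On a finite probability space, $|1+\zeta|^p=(1+2\zeta_r+|\zeta|^2)^{p/2}$ expands to
$$|1+\zeta|^p=1+p\,\zeta_r+\tfrac p2|\zeta|^2+\tfrac{p(p-2)}2\zeta_r^2+O(|\zeta|^3).$$
So for a function $h$ with $\mathbb Eh=0$,
$$\|1+\delta h\|_p^p=1+\tfrac p2\delta^2Q(h)+O(\delta^3),\qquad Q(h)=\mathbb E\big[(p-1)h_r^2+h_i^2\big]\qquad(\delta\to0).\tag{3.1}$$
Write $Q(\cdot,\cdot)$ for the real bilinear form with $Q(h,h)=Q(h)$.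

This is what changes. For $p=2$ we have $Q(h)=\mathbb E|h|^2$, and multiplication by $i$ preserves $Q$. For $p>2$ the form $Q$ is only *real* quadratic: for $p=4$ on $\{\pm1\}$ we have $Q(iw)=1$ but $Q(w)=3$.

**Lemma 1.** Let $R$ be a linear operator on the functions on a finite probability space with $R1=1$. If $\mathbb Eh=\mathbb ERh=0$ and $Q(Rh)>Q(h)$, then $\|R\|_{\mathcal B(L_p)}>1$.

*Proof.* $R(1+\delta h)=1+\delta Rh$, and by (3.1) $\|1+\delta Rh\|_p>\|1+\delta h\|_p$ for small $\delta>0$. $\square$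

Now look for contractions that use the asymmetry of $Q$. On $\{\pm1\}$ with uniform probability measure, $T_\mu(x+yw)=x+\mu yw$ has matrix $\frac12\begin{pmatrix}1+\mu&1-\mu\\1-\mu&1+\mu\end{pmatrix}$, and $T_\mu T_\nu=T_{\mu\nu}$. For $\mu=-i\rho$ with $\rho>0$, $T_\mu(iw)=\rho w$, and $Q(iw)=1$, $Q(\rho w)=(p-1)\rho^2$. By Lemma 1, contractivity forces $\rho\le1/k$. The extreme value is allowed:

**Lemma 2.** $\|T_\lambda\|\le1$ on $L_p(\{\pm1\})$, for $\lambda=-i/k$.

*Proof.* **Step 1: reduction to Bonami's two-point inequality.** We have $T_\lambda=T_{1/k}T_{-i}$, and $T_{-i}$ is unitary on $L_2$ because $\mathbb E|x+yw|^2=|x|^2+|y|^2$. If $\|T_{1/k}\|_{L_2\to L_p}\le1$, then $\|T_\lambda f\|_p\le\|T_{-i}f\|_2=\|f\|_2\le\|f\|_p$.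

**Step 2: duality, to replace $p$ by $r=p'\in(1,2)$.** Since $\mathbb E[(T_{1/k}f)g]=\mathbb E[f\,T_{1/k}g]$,
$$\|T_{1/k}f\|_p=\sup_{\|g\|_r\le1}|\mathbb E[f\,T_{1/k}g]|\le\|f\|_2\sup_{\|g\|_r\le1}\|T_{1/k}g\|_2 ,$$
so it suffices that $\|T_{1/k}g\|_2\le\|g\|_r$. The matrix of $T_{1/k}$ has nonnegative entries, so $|T_{1/k}g|\le T_{1/k}|g|$, and we may assume $g\ge0$. Write $g=x+yw$; then $x\ge|y|$. If $x=0$ then $g=0$; otherwise scale to $x=1$, $|y|\le1$.

**Step 3: the inequality for $g=1+yw$.** Note $1/k^2=1/(p-1)=r-1$. We must show $1+(r-1)y^2\le\|1+yw\|_r^2$. By the binomial series (and continuity at $|y|=1$),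
$$\|1+yw\|_r^r=\tfrac12\big((1+y)^r+(1-y)^r\big)=\sum_{j\ge0}\tbinom r{2j}y^{2j}\ge1+\tfrac{r(r-1)}2y^2\ge\big(1+(r-1)y^2\big)^{r/2}.$$
The first inequality holds because for $j\ge1$ the numerator $r(r-1)(r-2)\cdots(r-2j+1)$ has two positive and $2j-2$ negative factors, so $\binom r{2j}\ge0$. The second is Bernoulli's inequality with exponent $r/2\le1$. $\square$

So $T_\lambda$ sends $iw$ to $w/k$, both with $Q=1$: a real isometry of $Q$ in this direction. The plan is to disturb a power of such an operator slightly, with a polynomial $q(z)=z^N(1-t\psi(z))$ where $\psi(1)=0$ and $t>0$ is small, so that $Q$ increases to first order in $t$ while $\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}\le1$.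

## 4. The map $J$ and pairs of values

To bound $q(S)$ we need the first variation of $\|\cdot\|_p^p$. Put
$$J(\zeta)=|\zeta|^{p-2}\zeta\qquad(\zeta\in\mathbb C),$$
for instance $J(\zeta)=|\zeta|^2\zeta$ for $p=4$. For $\zeta\ne0$ let $\omega=\zeta/|\zeta|$. Since the derivative of $|\zeta|^{p-2}$ in direction $\beta$ is $(p-2)|\zeta|^{p-4}\mathrm{Re}(\bar\zeta\beta)$,
$$DJ(\zeta)[\beta]=|\zeta|^{p-2}\big(\beta+(p-2)\,\omega\,\mathrm{Re}(\bar\omega\beta)\big),\qquad DJ(0)=0 ,$$
the latter because $|J(\beta)|=|\beta|^{p-1}$. As $|DJ(\zeta)[\beta]|\le(p-1)|\zeta|^{p-2}|\beta|$, $J$ is $C^1$. With $\gamma=\bar\omega\beta$,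
$$\beta\,\overline{DJ(\zeta)[\beta]}=|\zeta|^{p-2}\big[(p-1)\gamma_r^2+\gamma_i^2+i(p-2)\gamma_r\gamma_i\big].\tag{4.1}$$
Also $\frac d{ds}|a+s\beta|^p=p\,\mathrm{Re}\,\beta\overline{J(a+s\beta)}$.

For $f\in\ell_p(\mathbb Z)$ write $J_m=J(f_m)$. Every sum over $m\in\mathbb Z$ below has terms that are continuous, homogeneous of degree $p$ functions of finitely many neighboring values of $f$. Such a term is bounded by a constant times the sum of the $|f_j|^p$ involved, so the sums converge absolutely and indices may be shifted. For an integer $r\ge1$, expanding the right-hand side and shifting $m$ by $r$ in half of the terms gives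
$$\sum_m\big((2-S^r-S^{-r})f\big)_m\overline{J_m}=\sum_m(f_m-f_{m+r})\overline{(J_m-J_{m+r})}.\tag{4.2}$$
This leads us to the pair functions
$$e(x,y)=\mathrm{Re}\,(x-y)\overline{(Jx-Jy)},\qquad d(x,y)=\mathrm{Re}\,e^{-i\theta}(x-y)\overline{(Jx-Jy)} .$$
For example $e(1,0)=1$ and $d(1,0)=\cos\theta$. Both are symmetric.

**Lemma 3.** (i) $d(a,b)\ge0$, with equality only if $a=b$. (ii) There is $c>0$ with $e(a,b)\ge c(|a|+|b|)^{p-2}|a-b|^2$ for all $a,b\in\mathbb C$.

*Proof.* Let $\beta=a-b\ne0$ and $\zeta_s=b+s\beta$. Then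
$$(a-b)\overline{(Ja-Jb)}=\int_0^1\beta\,\overline{DJ(\zeta_s)[\beta]}\,ds.\tag{4.3}$$

**Step 1: the sign of $d$.** Multiply (4.1) by $e^{-i\theta}$ and take real parts. Since $\mathrm{Re}\,e^{-i\theta}(A+iB)=A\cos\theta+B\sin\theta$,
$$|\zeta|^{p-2}\big[\cos\theta\,(k^2\gamma_r^2+\gamma_i^2)+\sin\theta\,(p-2)\gamma_r\gamma_i\big]=|\zeta|^{p-2}\,\tfrac{p-2}p\,(k\gamma_r+\gamma_i)^2\ge0.\tag{4.4}$$
The angle $\theta$ was chosen to make this a perfect square. By (4.3), $d(a,b)\ge0$.

**Step 2: equality.** If $d(a,b)=0$, the continuous nonnegative integrand vanishes for all $s$, so $k\gamma_r+\gamma_i=0$ whenever $\zeta_s\ne0$. Here $\gamma=\beta\overline{\zeta_s}/|\zeta_s|$ and $\beta\overline{\zeta_s}=\beta\bar b+s|\beta|^2$. Hence $k\,\mathrm{Re}(\beta\bar b)+ks|\beta|^2+\mathrm{Im}(\beta\bar b)=0$ for all but at most one $s\in[0,1]$. This is affine in $s$ with slope $k|\beta|^2\ne0$, so it has at most one zero, a contradiction.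

**Step 3: the lower bound for $e$.** The real part of (4.1) is at least $|\zeta|^{p-2}|\beta|^2$, so $e(a,b)\ge|a-b|^2\int_0^1|\zeta_s|^{p-2}ds$ (trivially also if $a=b$). The integral is continuous in $(a,b)$ and homogeneous of degree $p-2$. It is positive for $(a,b)\neq(0,0)$, since then $\zeta_s$ vanishes for at most one $s$. Take $c$ as its minimum on $|a|+|b|=1$. $\square$

## 5. The symbols $e^{-i\varphi}(2-z-z^{-1})$ on two points

The sensible first try is $T_\lambda$ itself on $\{\pm1\}$, with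
$$q(z)=z(1-t\psi_\varphi(z)),\qquad\psi_\varphi(z)=e^{-i\varphi}(2-z-z^{-1}),\qquad|\varphi|<\tfrac\pi2 ,$$
and small $t>0$.

**On $T_\lambda$.** Let $h_j=T_\lambda^j(iw)$: $h_0=iw$, $h_1=\frac1kw$, $h_2=-\frac i{k^2}w$. Then $q(T_\lambda)h_0=h_1-tv$ with $v=e^{-i\varphi}(2h_1-h_2-h_0)$. Since $h_1$ is real, $Q(h_1,v)=(p-1)\frac1k\mathrm{Re}\,\mathbb E[wv]=k\,\mathrm{Re}\,\mathbb E[wv]$, so
$$Q(h_1,v)=k\,\mathrm{Re}\,e^{-i\varphi}\Big(\frac2k+\frac i{k^2}-i\Big)=2\cos\varphi-\Big(k-\frac1k\Big)\sin\varphi=2\cos\varphi-\frac{p-2}k\sin\varphi .$$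
As $Q(q(T_\lambda)h_0)=1-2tQ(h_1,v)+t^2Q(v)$ and $Q(h_0)=1$, a first-order gain requires $Q(h_1,v)<0$, that is, $\tan\varphi>\frac{2k}{p-2}=\tan\theta$, or $\varphi>\theta$.

**On $S$.** Let $\theta<\varphi<\frac\pi2$. The bracket of the analogue of (4.4) with $\varphi$ in place of $\theta$, at $\gamma=1-ik$, is $2k^2\cos\varphi-k(p-2)\sin\varphi<0$. So by (4.1) and (4.3), $\mathrm{Re}\,e^{-i\varphi}(a-b)\overline{(Ja-Jb)}=:-\eta<0$ for $a=1+\delta\gamma$, $b=1$ and a fixed small $\delta>0$. Let $f$ alternate between $1$ and $1+\delta\gamma$ for $1\le m\le2N$ and vanish elsewhere. By (4.2), $\mathrm{Re}\sum_m(\psi_\varphi(S)f)_m\overline{J_m}$ equals $-(2N-1)\eta$ plus two boundary terms, $\cos\varphi$ and $\cos\varphi\,|1+\delta\gamma|^p$. It is negative for large $N$. The derivative of $\|(1-t\psi_\varphi(S))f\|_p^p$ at $t=0$ is $-p$ times this number, hence positive, and $\|q(S)\|>1$ for all small $t>0$.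

So the attempt stops exactly at $\varphi=\theta$: for $\varphi\le\theta$ there is no first-order gain on this test vector, and for $\varphi>\theta$ the bound $\|q(S)\|\le1$ is lost. At $\varphi=\theta$ both first-order conditions are borderline. This suggests keeping the borderline symbol with a *large* coefficient $C$. It costs nothing at first order on the operator side. On the shift side, by (4.4), it controls near the diagonal all increments except those close to one real direction, $\gamma_i=-k\gamma_r$. We then add a further term that gains on the operator side.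

**Which term?** Add $\alpha_{-1}z^{-1}+\alpha_1z$ to $\psi$ with $\alpha_{-1}=i$, $\alpha_1=-i$. By the same formula it contributes to $Q(h_1,v)$ the amount $k\,\mathrm{Re}\big[i\cdot i-\tfrac i{k^2}(-i)\big]=-(k+\tfrac1k)$, a gain. But $i(z^{-1}-z)=2\sin\eta$ at $z=e^{i\eta}$ is of first order in $\eta$, while $2-z-z^{-1}=O(\eta^2)$. For small $\eta<0$ we get $\mathrm{Re}\,\psi(z)<0$, and by the lower bound of Section 2, $\|q(S)\|\ge|1-t\psi(z)|>1$. The linear term can be cancelled by using two step lengths: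
$$i(z^{-2}-z^2)-2i(z^{-1}-z)=2\sin2\eta-4\sin\eta=-4\sin\eta\,(1-\cos\eta)=O(\eta^3).\tag{5.1}$$
The compensating one-step term must not spoil the gain. So we want an operator for which *odd powers are invisible* on the test vector.

## 6. A swap that hides the odd powers

On $\{\pm1\}^2$ with uniform probability measure and coordinate functions $\varepsilon_1,\varepsilon_2$, let $(\varsigma f)(\varepsilon_1,\varepsilon_2)=f(\varepsilon_2,\varepsilon_1)$ and $T=(T_\lambda\otimes I)\varsigma$. The swap $\varsigma$ is an isometry. Applying Lemma 2 for each fixed $\varepsilon_2$ and averaging shows $\|T\|_{\mathcal B(L_p)}\le1$. Normalizing the measure does not change operator norms, so $T$ is a contraction on $\ell_p^4$. Moreover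
$$T1=1,\qquad T\varepsilon_1=\varepsilon_2,\qquad T\varepsilon_2=\lambda\varepsilon_1 .$$
With $a=\frac{1+\lambda}2$, $b=\frac{1-\lambda}2$ and the points in the order $(+,+),(+,-),(-,+),(-,-)$,
$$T=\begin{pmatrix}a&b&0&0\\0&0&a&b\\b&a&0&0\\0&0&b&a\end{pmatrix}.$$

Take $\psi$ as in Theorem A: the borderline symbol in $z^2$ with coefficient $C$, the combination (5.1), and a mild term $\frac12(2-z-z^{-1})$ that will supply strict positivity on the shift side. Write $\psi=\sum_{|j|\le2}\alpha_jz^j$; then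
$$\alpha_0=2Ce^{-i\theta}+1,\quad\alpha_{\pm1}=-\tfrac12\pm2i,\quad\alpha_2=-Ce^{-i\theta}-i,\quad\alpha_{-2}=-Ce^{-i\theta}+i .$$
Note $\psi(1)=0$, and $q(z)=z^2(1-t\psi(z))$ is a polynomial of degree $\le4$ with $q(1)=1$.

**Proposition 4.** For all real $C$ and all $t>0$, $\|q(T)\|_{\mathcal B(\ell_p^4)}>1$.

*Proof.* **Step 1: the orbit of the test vector.** Let $h=i\varepsilon_1$ and $h_j=T^jh$. As $i\lambda=\frac1k$,
$$h_0=i\varepsilon_1,\quad h_1=i\varepsilon_2,\quad h_2=\tfrac1k\varepsilon_1,\quad h_3=\tfrac1k\varepsilon_2,\quad h_4=-\tfrac i{k^2}\varepsilon_1 .$$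
So $Q(h)=1$ and $Q(h_2)=(p-1)/k^2=1$, and $q(T)h=h_2-tv$ with $v=\sum_{|j|\le2}\alpha_jh_{2+j}$.

**Step 2: the first-order change of $Q$.** Since $h_2$ is real and $\mathbb E\varepsilon_1\varepsilon_2=0$, only $h_0,h_2,h_4$ enter:
$$Q(h_2,v)=k\,\mathrm{Re}\,\mathbb E[\varepsilon_1v]=k\,\mathrm{Re}\Big[i\alpha_{-2}+\frac{\alpha_0}k-\frac{i\alpha_2}{k^2}\Big]=-k\,\mathrm{Im}\,\alpha_{-2}+\mathrm{Re}\,\alpha_0+\tfrac1k\mathrm{Im}\,\alpha_2 .$$
Here $\mathrm{Im}\,\alpha_{-2}=C\sin\theta+1$, $\mathrm{Re}\,\alpha_0=2C\cos\theta+1$, $\mathrm{Im}\,\alpha_2=C\sin\theta-1$. Hence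
$$Q(h_2,v)=C\Big[2\cos\theta-\Big(k-\frac1k\Big)\sin\theta\Big]+1-\Big(k+\frac1k\Big).$$
The bracket vanishes, because $(k-\frac1k)\sin\theta=\frac{p-2}k\cdot\frac{2k}p=2\cos\theta$. Since $k+\frac1k\ge2$, we get $Q(h_2,v)\le-1$.

**Step 3: conclusion.** $Q(q(T)h)=Q(h_2)-2tQ(h_2,v)+t^2Q(v)\ge1+2t>1=Q(h)$. Moreover $q(T)1=q(1)1=1$, and $q(T)h\in\mathrm{span}(\varepsilon_1,\varepsilon_2)$ has mean zero. Lemma 1 applies to $R=q(T)$. $\square$

It remains to show $\|q(S)\|\le1$ for suitable $C$ and $t$. This is the main work.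

## 7. The antisymmetric term and a three-point inequality

**What the antisymmetric term becomes after summation by parts.** Put $b_m=f_m-f_{m-2}$. Then
$$2(f_{m-1}-f_{m+1})-(f_{m-2}-f_{m+2})=b_{m+2}-2b_{m+1}+b_m .$$
The left side is $\big((2(S-S^{-1})-(S^2-S^{-2}))f\big)_m$. Shifting indices so that every $b$ becomes $b_{m+1}=f_{m+1}-f_{m-1}$, the last two terms of $\psi$ contribute
$$\mathrm{Re}\;i\sum_m(b_{m+2}-2b_{m+1}+b_m)\overline{J_m}=\mathrm{Re}\;i\sum_m(f_{m+1}-f_{m-1})\overline{(J_{m-1}-2J_m+J_{m+1})}=\sum_mn(f_{m-1},f_m,f_{m+1}),\tag{7.1}$$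
$$n(x,y,z)=\mathrm{Re}\;i(z-x)\overline{(Jx-2Jy+Jz)} .$$

We want to bound $n$ by a small multiple of $F(x,y,z)=e(x,y)+e(y,z)$ plus a large multiple of $d(x,z)$. First we see whether this can be true pointwise near the diagonal. Let $x=1+u$, $y=1$, $z=1+v$, and
$$\varrho=|u|+|v|,\qquad\sigma=u+v,\qquad\tau=v-u,\qquad\ell=k\tau_r+\tau_i .$$
Near $1$ everything is smooth, and $\overline{J(1+u)}=1+j(u)+O(|u|^2)$ with $j(u)=k^2u_r-iu_i$. Hence, up to $O(\varrho^3)$,
$$n=\mathrm{Re}\,i\tau j(\sigma)=\tau_r\sigma_i-k^2\tau_i\sigma_r,\qquad d(x,z)=\mathrm{Re}\,e^{-i\theta}\tau j(\tau)=\tfrac{p-2}p\ell^2,\tag{7.2}$$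
the last equality by (4.4) with $\zeta=1$, $\gamma=\tau$. In the direction $\ell=0$, i.e. $\tau_i=-k\tau_r$, the term $d$ gives no help, while $n=\tau_r(\sigma_i+k^3\sigma_r)$ is of full size $\varrho^2$. So the pointwise bound with small $\epsilon$ is false.

**The way out.** We only need the *sum* over $m$. So we may add $\Lambda(y,z)-\Lambda(x,y)$, which telescopes, for any suitable function $\Lambda$ of pairs. If $\Lambda(1,1+v)\approx Av_r^2+Bv_i^2$ with $\Lambda$ symmetric, this adds $A(v_r^2-u_r^2)+B(v_i^2-u_i^2)=A\sigma_r\tau_r+B\sigma_i\tau_i$. We want the total to vanish when $\tau_i=-k\tau_r$: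
$$\tau_r\big(\sigma_i+k^3\sigma_r+A\sigma_r-kB\sigma_i\big)=0\quad\text{for all }\sigma,\tau_r,\qquad\text{so}\quad A=-k^3,\ B=\tfrac1k .$$
We have two natural symmetric functions of degree $p$: $e$, with second-order part $k^2v_r^2+v_i^2$, and $(|x|^{p/2}-|y|^{p/2})^2$, with second-order part $\frac{p^2}4v_r^2$. To match $A$ and $B$ put
$$\Lambda(x,y)=\tfrac1ke(x,y)-\tfrac{4k}p\big(|x|^{p/2}-|y|^{p/2}\big)^2,\qquad\Phi(x,y,z)=n(x,y,z)+\Lambda(y,z)-\Lambda(x,y).$$
Indeed $\frac1kk^2-\frac{4k}p\cdot\frac{p^2}4=k-kp=-k^3$.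

Since $J(c\zeta)=|c|^{p-2}c\,J(\zeta)$, each of $e,d,n,\Lambda,F,\Phi$ is multiplied by $|c|^p$ when all its variables are multiplied by $c\in\mathbb C$. All are continuous, and $e,d,\Lambda$ are symmetric.

**Lemma 5.** For every $\epsilon>0$ there is $C>0$ such that
$$|\Phi(x,y,z)|\le\epsilon F(x,y,z)+C\,d(x,z)\qquad\text{for all }x,y,z\in\mathbb C .$$

*Proof.* **Step 1: near the diagonal, second-order expansion.** By homogeneity we take $y=1$, $x=1+u$, $z=1+v$ and keep the notation above. We have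
$$e(1,1+v)=\mathrm{Re}\,v\,j(v)+O(|v|^3)=k^2v_r^2+v_i^2+O(|v|^3),$$
and $|1+v|^{p/2}-1=\frac p2v_r+O(|v|^2)$, so $(|1+v|^{p/2}-1)^2=\frac{p^2}4v_r^2+O(|v|^3)$. Hence $\Lambda(1,1+v)=-k^3v_r^2+\frac1kv_i^2+O(|v|^3)$, and likewise for $\Lambda(1+u,1)$ with $u$. Therefore
$$\Lambda(y,z)-\Lambda(x,y)=-k^3\sigma_r\tau_r+\tfrac1k\sigma_i\tau_i+O(\varrho^3).$$
Adding $n$ from (7.2),
$$\Phi=\sigma_i\big(\tau_r+\tfrac1k\tau_i\big)-k^2\sigma_r\big(\tau_i+k\tau_r\big)+O(\varrho^3)=\ell\,\big(\tfrac1k\sigma_i-k^2\sigma_r\big)+O(\varrho^3).$$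

**Step 2: near the diagonal, the inequality.** By Lemma 3(ii), $e(1+u,1)\ge c|u|^2$ and $e(1,1+v)\ge c|v|^2$, so $F\ge c_1\varrho^2$ with $c_1=c/2$. Since $|\frac1k\sigma_i-k^2\sigma_r|\le(\frac1k+k^2)\varrho$, for every $a>0$ the main term of $\Phi$ is at most $a\varrho^2+C'\ell^2$ with $C'=C'(a,p)$. By (7.2), $\ell^2=\frac p{p-2}d(x,z)+O(\varrho^3)$. So for $\varrho$ below some fixed bound,
$$|\Phi|\le a\varrho^2+C_0\,d(x,z)+K\varrho^3,$$
with $C_0,K$ depending on $a$ and $p$. Take $a=\epsilon c_1/2$, and then $r_0>0$ below that bound with $Kr_0\le\epsilon c_1/2$. For $\varrho<r_0$ we obtain $|\Phi|\le\epsilon c_1\varrho^2+C_0d\le\epsilon F+C_0d$. By homogeneity this holds on the open cone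
$$\mathcal U=\{y\ne0,\ |x-y|+|z-y|<r_0|y|\},$$
which contains all $(x,x,x)$ with $x\ne0$.

**Step 3: away from the diagonal, compactness.** Let $\mathcal K=\{|x|^p+|y|^p+|z|^p=1\}\setminus\mathcal U$, a compact set. If no constant worked on $\mathcal K$, there would be points of $\mathcal K$ with $|\Phi|>\epsilon F+N\,d$ for $N=1,2,\dots$. Pass to a limit point $(x,y,z)\in\mathcal K$. Since $\Phi$ is bounded on $\mathcal K$ and $F,d\ge0$, we get $d(x,z)=0$, so $x=z$ by Lemma 3(i). Then $\Phi(x,y,x)=n(x,y,x)+\Lambda(y,x)-\Lambda(x,y)=0$. Along the sequence $|\Phi|>\epsilon F$, so $F=0$ at the limit point. By Lemma 3(ii), $x=y=z$, and this value is nonzero by the normalization. So $(x,y,z)\in\mathcal U$, a contradiction.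

Hence the inequality holds on $\mathcal K$ with some constant. As $d\ge0$, the larger of the two constants works on both parts, and homogeneity extends it to all $(x,y,z)\ne0$. At $0$ both sides vanish. $\square$

## 8. The bound $\|q(S)\|\le1$

Fix $C$ from Lemma 5 with $\epsilon=\frac18$.

**Proposition 6.** With this $C$, for all sufficiently small $t>0$, $q(z)=z^2(1-t\psi(z))$ satisfies $\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}\le1$.

*Proof.* Let $f\in\ell_p(\mathbb Z)$, $g=\psi(S)f$, $E(f)=\sum_me(f_m,f_{m+1})$.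

**Step 1: the first-order term is bounded below by $E(f)$.** By (4.2) with $r=1$ and $r=2$ (the latter times $e^{-i\theta}$),
$$\mathrm{Re}\sum_m\big((2-S-S^{-1})f\big)_m\overline{J_m}=E(f),\qquad\mathrm{Re}\sum_me^{-i\theta}\big((2-S^2-S^{-2})f\big)_m\overline{J_m}=\sum_md(f_{m-1},f_{m+1}).$$
The other two terms of $\psi$ give (7.1). Also $\sum_m[\Lambda(f_m,f_{m+1})-\Lambda(f_{m-1},f_m)]=0$, so $\sum_mn=\sum_m\Phi$ along $(f_{m-1},f_m,f_{m+1})$. Finally $\sum_mF(f_{m-1},f_m,f_{m+1})=2E(f)$, so $\frac12E(f)=\frac14\sum_mF$. Altogether, by Lemma 5,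
$$\mathrm{Re}\sum_mg_m\overline{J_m}=\sum_m\big[\Phi+C\,d(f_{m-1},f_{m+1})+\tfrac14F\big]\ge\tfrac18\sum_mF(f_{m-1},f_m,f_{m+1})=\tfrac14E(f).\tag{8.1}$$

**Step 2: the second-order term is bounded above by $E(f)$.** Let $\Delta_i=f_{i+1}-f_i$, $D_m=\sum_{i=m-2}^{m+1}|\Delta_i|$, $A=\sum_{|j|\le2}|\alpha_j|$. Because $\psi(1)=0$, $g_m=\sum_j\alpha_j(f_{m-j}-f_m)$, and so $|g_m|\le AD_m$. For $0<t\le1$ and $m-2\le i\le m+1$ we have $|f_m|\le|f_i|+D_m$, hence $|f_m|+t|g_m|\le|f_i|+(1+A)D_m$. By $D_m^2\le4\sum_i|\Delta_i|^2$ and $(a+b)^{p-2}\le2^{p-2}(a^{p-2}+b^{p-2})$ for $a,b\ge0$, with constants $K$ depending only on $p$ and $A$ (possibly different at each occurrence),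
$$|g_m|^2(|f_m|+t|g_m|)^{p-2}\le4A^2\sum_{i=m-2}^{m+1}|\Delta_i|^2\big(|f_i|+(1+A)D_m\big)^{p-2}\le K\sum_{i=m-2}^{m+1}|\Delta_i|^2|f_i|^{p-2}+KD_m^p ,$$
where the last term used $\sum_i|\Delta_i|^2\le D_m^2$. Next, $D_m^p\le4^{p-1}\sum_i|\Delta_i|^p$, and $|\Delta_i|^{p-2}\le(|f_i|+|f_{i+1}|)^{p-2}$. So
$$|g_m|^2(|f_m|+t|g_m|)^{p-2}\le K\sum_{i=m-2}^{m+1}|\Delta_i|^2(|f_i|+|f_{i+1}|)^{p-2}.$$
Sum over $m$. Each $i$ occurs four times, and Lemma 3(ii) bounds each term by $c^{-1}e(f_i,f_{i+1})$. Hence, with $K'$ independent of $f$ and $t\in(0,1]$,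
$$\sum_m|g_m|^2(|f_m|+t|g_m|)^{p-2}\le K'E(f).\tag{8.2}$$

**Step 3: Taylor's formula.** By (4.1), $\frac{d^2}{ds^2}|a+sb|^p=p\,\mathrm{Re}\,b\,\overline{DJ(a+sb)[b]}\le p(p-1)|a+sb|^{p-2}|b|^2$, so
$$|a+b|^p\le|a|^p+p\,\mathrm{Re}(b\,\overline{Ja})+\tfrac{p(p-1)}2|b|^2(|a|+|b|)^{p-2}.$$
Put $a=f_m$, $b=-tg_m$, sum over $m$, and use (8.1) and (8.2):
$$\|(1-t\psi(S))f\|_p^p\le\|f\|_p^p-\tfrac{pt}4E(f)+\tfrac{p(p-1)}2K't^2E(f)\le\|f\|_p^p ,$$
as soon as $0<t\le1$ and $2(p-1)K't\le1$ (recall $E(f)\ge0$). This bound on $t$ does not depend on $f$. Since $q(S)=S^2(1-t\psi(S))$ and $S$ is an isometry, $\|q(S)\|\le1$. $\square$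

**Theorem A for $p>2$.** Fix $C$ and $t$ as in Proposition 6. With Proposition 4,
$$\|q(T)\|_{\mathcal B(\ell_p^4)}>1\ge\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}.\tag{8.3}$$

## 9. Exponents $1<p<2$ by transposition

Now $p'>2$. Take $T$ and $q$ from (8.3) for the exponent $p'$. With respect to the bilinear pairing $\sum x_ny_n$, the transpose $T^{\mathsf t}$ acts on $(\ell_{p'}^4)^*=\ell_p^4$, it is a contraction there, and
$$\|q(T^{\mathsf t})\|_{\mathcal B(\ell_p^4)}=\|q(T)^{\mathsf t}\|_{\mathcal B(\ell_p^4)}=\|q(T)\|_{\mathcal B(\ell_{p'}^4)} .$$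
The transpose of $S$ on $\ell_{p'}(\mathbb Z)$ is $S^{-1}$ on $\ell_p(\mathbb Z)$, since $\sum x_{n-1}y_n=\sum x_ny_{n+1}$. So $\|q(S)\|_{\mathcal B(\ell_{p'})}=\|q(S^{-1})\|_{\mathcal B(\ell_p)}$. The isometry $(x_n)\mapsto(x_{-n})$ conjugates $S^{-1}$ to $S$, so this equals $\|q(S)\|_{\mathcal B(\ell_p)}$. Hence $\|q(T^{\mathsf t})\|_{\mathcal B(\ell_p^4)}>\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}$. This completes the proof of Theorem A, and with it the statement that the conjecture holds if and only if $p\in\{1,2,\infty\}$. $\blacksquare$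

## 10. All $L_p$-spaces of dimension at least four, and contractions on a whole scale

**Proof of Theorem B(1).** Let $p\in(1,\infty)\setminus\{2\}$.

**Step 1: a strict contraction.** Let $T,q$ be as in Theorem A. The function $\rho\mapsto\|q(\rho T)\|$ is continuous and $\|q(T)\|>\|q(S)\|$. So for some $\rho<1$ the operator $T_1=\rho T$ on $\ell_p^4$ still violates (2.1) with $q$, and $\|T_1\|<1$.

**Step 2: four disjoint sets.** We claim that if $\dim L_p(\Omega,\mu)\ge4$, there are disjoint measurable sets $A_1,\dots,A_4$ of finite positive measure. Otherwise take a disjoint family of sets of finite positive measure of maximal cardinality $m\le3$. By maximality no member splits into two sets of positive measure. Every set of finite measure lies, up to a null set, in their union, since otherwise the remainder could be added to the family. So the indicator of a set of finite measure is a.e. a sum of indicators of members. Thus the integrable simple functions,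 which are dense in $L_p$, span a space of dimension $m\le3$. Being finite-dimensional, this space is closed, so it is all of $L_p$, a contradiction.

**Step 3: transplantation.** Define
$$\iota:\ell_p^4\to L_p,\quad\iota(e_i)=\mu(A_i)^{-1/p}1_{A_i},\qquad P:L_p\to\ell_p^4,\quad(Pf)_i=\mu(A_i)^{1/p-1}\int_{A_i}f\,d\mu .$$
Here $\iota$ is an isometry. By Hölder, $|(Pf)_i|^p\le\mu(A_i)^{1-p}\mu(A_i)^{p-1}\int_{A_i}|f|^pd\mu$, so $P$ is a contraction; and $P\iota=I$. Let $T'=\iota T_1P$. Then $\|T'\|\le\|T_1\|<1$, and $T'\iota=\iota T_1$ gives $q(T')\iota=\iota q(T_1)$. Hence $\|q(T')\|\ge\|q(T_1)\|>\|q(S)\|$, with $\deg q\le4$. $\square$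

**Proof of Theorem B(2).** Let $s>2$, and let $q$ be the polynomial of Section 8 for the exponent $s$.

**Step 1: moving $\lambda$ while keeping $q$.** The matrix $(T_\lambda\otimes I)\varsigma$ depends continuously on $\lambda$. By (8.3) for the exponent $s$, the strict inequality
$$\|q((T_\lambda\otimes I)\varsigma)\|_{\mathcal B(\ell_s^4)}>\|q(S)\|_{\mathcal B(\ell_s(\mathbb Z))}$$
holds at $\lambda=-i/\sqrt{s-1}$. Hence it also holds at $\lambda=-i/\sqrt{p-1}$ for some $p>s$ close to $s$. Fix this $p$ and this $\lambda$, and let $T=(T_\lambda\otimes I)\varsigma$.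

**Step 2: contractivity for all $r\in[p',p]$.** $T_\lambda$ is a contraction on $L_p(\{\pm1\})$ by Lemma 2, and on $L_2(\{\pm1\})$ because $|\lambda|\le1$. By the Riesz–Thorin theorem it is a contraction on $L_r$ for $r\in[2,p]$. Its matrix is symmetric, so by duality it is a contraction on $L_{r'}$ as well, which covers $[p',2]$. As in Section 6, averaging over the second coordinate and using that $\varsigma$ is an isometry of every $L_r$, $T$ is a contraction on $L_r(\{\pm1\}^2)$, equivalently on $\ell_r^4$, for all $r\in[p',p]$. $\blacksquare$
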